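\title{Pointwise dissipation and input-to-state stability of time-delay systems: a counterexample and the linear growth threshold}

\begin{abstract}
A time-delay system is input-to-state stable (ISS) if and only if it admits a Lyapunov--Krasovskii functional $V$ that dissipates at a rate depending on $V$ itself. It has been conjectured that a dissipation rate depending only on the current value $|x(t)|$ of the solution is enough. We disprove this conjecture with an explicit two-dimensional system, for any delay, which admits such a functional and yet has unbounded solutions under arbitrarily small inputs. We then locate the boundary. The conjectured equivalence holds for all systems whose right-hand side grows at most linearly in the state. It fails for every prescribed superlinear growth rate, and it fails for dissipation rates that are arbitrarily strong at infinity.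
\end{abstract}

\section{The question and the results}\label{sec:intro}

\subsection{Systems, stability and functionals}

Fix a delay $\Delta>0$. Let $|\cdot|$ be the Euclidean norm, and let $\mathcal C=C([-\Delta,0];\mathbb R^n)$ carry the norm $\|\varphi\|=\max_{s\in[-\Delta,0]}|\varphi(s)|$. We consider
\begin{equation}\label{eq:tds}
\dot x(t)=f(x_t,u(t)),\qquad x_t(s)=x(t+s)\quad(s\in[-\Delta,0]),
\end{equation}
where $f:\mathcal C\times\mathbb R^m\to\mathbb R^n$ satisfies $f(0,0)=0$ and is Lipschitz on bounded sets: for every $R$ there is $\ell$ with $|f(\varphi,v)-f(\psi,w)|\le\ell(\|\varphi-\psi\|+|v-w|)$ whenever $\|\varphi\|,\|\psi\|,|v|,|w|\le R$. Throughout, a \emph{time-delay system} means an equation \eqref{eq:tds} with such an $f$. The state at time $t$ is the segment $x_t\in\mathcal C$, initial states $x_0\in\mathcal C$ are arbitrary, and inputs $u:[0,\infty)\to\mathbb R^m$ are measurable and locally essentially bounded. We write $\|u\|_J$ for the essential supremum of $|u|$ on an interval $J$.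

A function $\gamma:[0,\infty)\to[0,\infty)$ is of class $\mathcal K$ if it is continuous, strictly increasing and $\gamma(0)=0$, and of class $\mathcal K_\infty$ if it is also unbounded. A continuous $\beta:[0,\infty)^2\to[0,\infty)$ is of class $\mathcal{KL}$ if $\beta(\cdot,t)\in\mathcal K$ for each $t$, and $\beta(R,\cdot)$ is nonincreasing and tends to $0$ for each $R$.

The system \eqref{eq:tds} is \emph{input-to-state stable} (ISS) if there are $\beta\in\mathcal{KL}$ and $\mu\in\mathcal K$ such that every solution satisfies, for all $t\ge0$ in its domain,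
\begin{equation}\label{eq:iss}
|x(t)|\le\max\{\beta(\|x_0\|,t),\ \mu(\|u\|_{[0,t]})\}.
\end{equation}
Thus the influence of the initial state fades uniformly, and what remains is bounded in terms of the amplitude of the input. In particular, bounded inputs produce bounded solutions.

A \emph{Lyapunov--Krasovskii functional} (LKF) is a map $V:\mathcal C\to[0,\infty)$ that is Lipschitz on bounded sets and satisfies, for some $\underline\alpha,\bar\alpha\in\mathcal K_\infty$ and all $\varphi\in\mathcal C$,
\begin{equation}\label{eq:lkf}
\underline\alpha(|\varphi(0)|)\le V(\varphi)\le\bar\alpha(\|\varphi\|).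
\end{equation}
The two bounds are not symmetric: a small $V$ forces only the current value to be small, while a large $V$ forces only some value in the last $\Delta$ units of time to be large. For $\varphi\in\mathcal C$ and $v\in\mathbb R^m$, let
\[
D^+V(\varphi,v)=\limsup_{h\to0^+}\frac{V(x_h)-V(\varphi)}{h},
\]
where $x$ is the solution with initial state $\varphi$ and constant input $u\equiv v$.

\subsection{Two dissipation inequalities}

\begin{theorem}[Karafyllis et al.\ \cite{Karafyllis2008}]\label{thm:known}
A time-delay system is ISS if and only if there are an LKF $V$, $\alpha\in\mathcal K_\infty$ and $\gamma\in\mathcal K$ such that, for all $\varphi\in\mathcal C$ and $v\in\mathbb R^m$,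
\begin{equation}\label{eq:Vwise}
D^+V(\varphi,v)\le-\alpha(V(\varphi))+\gamma(|v|).
\end{equation}
\end{theorem}

The derivative of a functional built from the right-hand side of the equation often shows a negative term in the current value $\varphi(0)$ only. This leads to \emph{pointwise dissipation}: for some $\alpha\in\mathcal K_\infty$, $\gamma\in\mathcal K$ and all $\varphi\in\mathcal C$, $v\in\mathbb R^m$,
\begin{equation}\label{eq:pointwise}
D^+V(\varphi,v)\le-\alpha(|\varphi(0)|)+\gamma(|v|).
\end{equation}

\begin{example}\label{ex:linear}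
Let $\dot x(t)=-2x(t)+x(t-\Delta)+u(t)$ be scalar and $V(\varphi)=|\varphi(0)|+\int_{-\Delta}^0|\varphi(s)|\,ds$. The right derivative of $|x|$ at time $0$ is at most $-2|\varphi(0)|+|\varphi(-\Delta)|+|v|$, and that of the integral is $|\varphi(0)|-|\varphi(-\Delta)|$. Hence $D^+V(\varphi,v)\le-|\varphi(0)|+|v|$, which is \eqref{eq:pointwise}. If $\varphi(0)=0$ and $v=0$, the two derivatives are $|\varphi(-\Delta)|$ and $-|\varphi(-\Delta)|$, so $D^+V(\varphi,0)=0$, while $V(\varphi)>0$ unless $\varphi=0$. This $V$ therefore satisfies \eqref{eq:Vwise} for no $\alpha$ and $\gamma$.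
\end{example}

The following conjecture is due to Chaillet et al.\ \cite{Chaillet2017}; the problem of deciding it is posed in \cite{poster}.

\medskip
\noindent\textbf{Conjecture.} \emph{A time-delay system is ISS if and only if it admits an LKF satisfying \eqref{eq:pointwise}.}
\medskip

One direction always holds. If the system is ISS, Theorem~\ref{thm:known} and the lower bound in \eqref{eq:lkf} give $D^+V(\varphi,v)\le-\alpha(\underline\alpha(|\varphi(0)|))+\gamma(|v|)$, and $\alpha\circ\underline\alpha\in\mathcal K_\infty$. The question is whether \eqref{eq:pointwise} implies ISS.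

There are reasons to expect that it does. If $V(\varphi)=W(\varphi(0))$ depends on the current value only, as a Lyapunov function of an ordinary differential equation does, then \eqref{eq:lkf} applied to constant segments gives $W(\xi)\le\bar\alpha(|\xi|)$, and \eqref{eq:pointwise} yields \eqref{eq:Vwise} with $\alpha\circ\bar\alpha^{-1}$ in place of $\alpha$. In general, \eqref{eq:pointwise} makes $V$ decrease whenever $|x(t)|>\alpha^{-1}(\gamma(|u(t)|))$. One expects $x(t)$ to be driven toward a ball of about that radius, and once it has stayed in a ball for a full interval of length $\Delta$, the upper bound in \eqref{eq:lkf} makes $V$ small. The weak point is the phrase ``for a full interval'': the solution may spend almost all of its time in the ball and still leave it once in every interval of length $\Delta$.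

\subsection{Results}

Write $s^+=\max\{s,0\}$ and $r=\Delta/2$. Let $a:\mathbb R\to\mathbb R$ be odd, locally Lipschitz, strictly increasing and unbounded, and let $K:[0,\infty)\to[1,\infty)$ be nondecreasing and locally Lipschitz, with
\begin{equation}\label{eq:aK}
a(4s)\le K(s)^{1/4}\qquad(s\ge0).
\end{equation}
The system $\Sigma(a,K)$ has $n=m=2$. We write its state as $(x,z)$, so that here $x$ is a scalar. Its equations are
\begin{equation}\label{eq:Sigma}
\begin{aligned}
\dot x(t)&=-a(x(t))-q(t)+q(t-r)+u_1(t),\\
\dot z(t)&=-a(z(t))+u_2(t),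
\end{aligned}
\end{equation}
where
\begin{equation}\label{eq:q}
q(t)=M(t)K(M(t))\,\min\{1,x(t)^+\}\,\min\{1,z(t)^+\},\qquad M(t)=\max_{\theta\in[t-r,t]}|x(\theta)|.
\end{equation}
A concrete choice is $a(s)=s$ and $K(s)=(1+4s)^4$.

\begin{theorem}\label{thm:counter}
For every $\Delta>0$ and all $a,K$ as above, $\Sigma(a,K)$ is a time-delay system with the following properties.
\begin{itemize}
\item[(i)] It admits an LKF satisfying \eqref{eq:pointwise} with $\alpha(s)=a(s/2)$ and $\gamma(s)=\sqrt2\,s$.
\item[(ii)] For every $\varepsilon\in(0,1]$ there are an initial state and an input with $|u(t)|\le\varepsilon$ for all $t$ such that $x$ is unbounded.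
\end{itemize}
Hence $\Sigma(a,K)$ is not ISS, and the conjecture is false.
\end{theorem}

For the concrete choice, (i) reads $D^+V(\varphi,v)\le-\frac12|\varphi(0)|+\sqrt2\,|v|$. The next two theorems show that the growth of $f$ in the state decides the question.

\begin{theorem}\label{thm:linear}
Suppose that $|f(\varphi,v)|\le C(1+\|\varphi\|)+\tilde\sigma(|v|)$ for some $C\ge0$ and some nondecreasing $\tilde\sigma:[0,\infty)\to[0,\infty)$. If \eqref{eq:tds} admits an LKF satisfying \eqref{eq:pointwise}, with any $\underline\alpha,\bar\alpha,\alpha\in\mathcal K_\infty$ and $\gamma\in\mathcal K$, then it is ISS. Hence the equivalence of the conjecture holds for all such systems.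
\end{theorem}

This covers every globally Lipschitz $f$, since then $|f(\varphi,v)|\le\ell\|\varphi\|+\ell|v|$, and in particular Example~\ref{ex:linear}.

\begin{theorem}\label{thm:sharp}
\begin{itemize}
\item[(a)] Let $\omega:[0,\infty)\to[0,\infty)$ satisfy $\omega(R)/R\to\infty$ as $R\to\infty$. For every $\Delta>0$ there is a time-delay system with $n=m=2$ that is not ISS, admits an LKF satisfying \eqref{eq:pointwise}, and obeys $|f(\varphi,v)|\le\omega(\|\varphi\|)+C(1+\|\varphi\|)+2|v|$ for some $C$.
\item[(b)] For every $\hat\alpha\in\mathcal K_\infty$ and $\Delta>0$ there is a time-delay system that is not ISS and admits an LKF satisfying \eqref{eq:pointwise} with $\alpha(s)\ge\hat\alpha(s)$ for all $s\ge1$.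
\end{itemize}
\end{theorem}

Section~\ref{sec:integral} integrates \eqref{eq:pointwise} along solutions and shows that a counterexample must consist of narrow spikes. Section~\ref{sec:tank} produces such spikes in an idealized model and derives the form of $\Sigma(a,K)$ from it. The three theorems are proved in Sections~\ref{sec:counter}, \ref{sec:linear} and~\ref{sec:sharp}.

\section{Dissipation along solutions}\label{sec:integral}

We use three textbook facts.
\begin{itemize}
\item[(F1)] A solution on $[0,T)$ is a continuous $x:[-\Delta,T)\to\mathbb R^n$ with $x(t)=x(0)+\int_0^tf(x_s,u(s))\,ds$ for $t\in[0,T)$. Each initial state and input determine a unique maximal solution. If its $T$ is finite, then $x$ is unbounded, because $f$ is bounded on bounded sets, so that a bounded solution is Lipschitz on $[0,T)$ and can be continued. The map $t\mapsto x_t$ is continuous into $\mathcal C$. By uniqueness, $x$ on $[0,t]$ depends only on $u$ on $[0,t]$ (causality), and $x(t_0+\cdot)$ is the solution with initial state $x_{t_0}$ and input $u(t_0+\cdot)$.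
\item[(F2)] (Gronwall) If $\delta\ge0$ is continuous and $\delta(t)\le c+\ell\int_{t_0}^t\delta(s)\,ds$ on $[t_0,t_1]$, then $\delta(t)\le ce^{\ell(t-t_0)}$ there.
\item[(F3)] A continuous function on $[0,t]$ whose upper right Dini derivative is $\le0$ at every point of $[0,t)$ is nonincreasing.
\end{itemize}

Inequality \eqref{eq:pointwise} concerns constant inputs, and $s\mapsto V(x_s)$ is only known to be continuous, so \eqref{eq:pointwise} cannot be integrated directly. We integrate it for step inputs, where (F3) applies at every point, and then approximate.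

\begin{lemma}\label{lem:integral}
Let $V$ be an LKF satisfying \eqref{eq:pointwise}. For every solution $x$ with input $u$ and every $t\ge0$ in its domain,
\begin{equation}\label{eq:integral}
V(x_t)\le V(x_0)+\int_0^t\big[-\alpha(|x(s)|)+\gamma(|u(s)|)\big]\,ds .
\end{equation}
Moreover, all solutions exist on $[0,\infty)$.
\end{lemma}

\begin{proof}
Let first $u$ be a right-continuous step function on $[0,t)$. The function $w(s)=V(x_s)$ is continuous. For $s\in[0,t)$, the input equals $u(s)$ on a short interval to the right of $s$, so by (F1) the upper right Dini derivative of $w$ at $s$ is $D^+V(x_s,u(s))\le g(s)$, where $g(s)=-\alpha(|x(s)|)+\gamma(|u(s)|)$. Since $g$ is bounded and right-continuous, $G(s)=\int_0^sg$ has right derivative $g(s)$ at every $s$. By (F3), $w-G$ is nonincreasing, which gives \eqref{eq:integral}.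

For general $u$, put $U=\|u\|_{[0,t]}$ and choose $R\ge U$ with $\|x_s\|\le R-1$ on $[0,t]$. Take right-continuous step functions $u^i\to u$ in $L^1(0,t)$. Composing with the projection onto the ball of radius $U$, which is $1$-Lipschitz and fixes $u(s)$ for almost every $s$, and passing to a subsequence, we may assume $|u^i|\le U$ and $u^i\to u$ almost everywhere. Let $x^i$ be the solution with initial state $x_0$ and input $u^i$, and let $\ell$ be a Lipschitz constant of $f$ for the radius $R$. As long as $|x^i|\le R$ on $[0,s]$, the function $\delta(s)=\max_{[0,s]}|x^i-x|$ satisfies $\delta(s)\le\ell\|u^i-u\|_{L^1}+\ell\int_0^s\delta$, so $\delta(s)\le\ell e^{\ell t}\|u^i-u\|_{L^1}$ by (F2). For large $i$ this is less than $1$, so $|x^i|$ never reaches $R$. Then $x^i$ exists on $[0,t]$ by (F1), and $x^i\to x$ uniformly. Inequality \eqref{eq:integral} holds for $(x^i,u^i)$ and passes to the limit by continuity of $V$ and $\alpha$ and by dominated convergence, as $\gamma(|u^i|)\le\gamma(U)$.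

Finally, \eqref{eq:lkf} and \eqref{eq:integral} give $\underline\alpha(|x(t)|)\le V(x_0)+t\,\gamma(\|u\|_{[0,t]})$. Since $\underline\alpha$ is unbounded, $x$ is bounded on bounded intervals, and (F1) excludes a finite escape time.
\end{proof}

For $u=0$ the lemma gives $|x(t)|\le\underline\alpha^{-1}(\bar\alpha(\|x_0\|))$, so an unbounded solution must be fed by the input. The lemma also prescribes the shape of such a solution. Suppose $|u|\le U$ and $x$ is unbounded, so that $V(x_t)$ is unbounded. For $c>V(x_0)$, let $t_2$ be a time with $V(x_{t_2})=2c$ and $t_1$ the last time before $t_2$ with $V(x_{t_1})=c$. Apply \eqref{eq:integral} on $[t_1,t_2]$ and put $\rho=\bar\alpha^{-1}(c)$.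
\begin{itemize}
\item The climb is slow: $t_2-t_1\ge c/\gamma(U)$.
\item Since $V(x_t)\ge c$, we have $\|x_t\|\ge\rho$ for all $t\in[t_1,t_2]$: every window of length $\Delta$ contains a value of size at least $\rho$.
\item The mean of $\alpha(|x|)$ over $[t_1,t_2]$ is at most $\gamma(U)$, so $|x|\ge\rho/2$ for a fraction of the time of at most $\gamma(U)/\alpha(\rho/2)$, which tends to $0$ as $c\to\infty$.
\end{itemize}
An unbounded solution is therefore a long train of ever taller spikes that occupy a vanishing fraction of the time. To rise and fall by an amount $\rho$ in a time that tends to zero, it needs a speed much larger than $\rho$. Theorem~\ref{thm:linear} makes the obstruction under linear growth precise, and Theorems~\ref{thm:counter} and~\ref{thm:sharp} show that any faster growth leaves room for the spikes.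

\section{A tank and a delay line}\label{sec:tank}

Let $x\ge0$ be the content of a tank that leaks at rate $x$ and is fed at a small constant rate $p>0$. A valve lets content out at rate $q(t)\ge0$ into a pipe that returns it after time $r$:
\[
\dot x(t)=-x(t)-q(t)+q(t-r)+p .
\]
The total mass $W(t)=x(t)+\int_{t-r}^tq(\tau)\,d\tau$ satisfies $\dot W=-x+p$, whatever $q$ is. This is pointwise dissipation: only the tank leaks, and the mass in the pipe is stored without loss.

Suppose for a moment that the valve can empty the tank instantly. At time $0$ the tank holds $H_0$, and we send all of it into the pipe. On $(0,r)$ the tank solves $\dot x=-x+p$ from $0$, so $x(t)=p(1-e^{-t})$. At time $r$ the mass $H_0$ returns, the tank holds $H_1=H_0+p(1-e^{-r})$, and we empty it at once. After $k$ cycles,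
\[
H_k=H_0+k\,p(1-e^{-r})\to\infty,
\]
however small $p$ is. The mass gains a fixed amount per cycle because the nearly empty tank has $x<p$, and it loses nothing because it spends no time in the tank.

The system $\Sigma(a,K)$ replaces this ideal cycle by a locally Lipschitz equation. Each ingredient of \eqref{eq:q} answers one difficulty.

\emph{Finite rate.} If the tank starts at height $H$ and $q\le KH$, then $\dot x\ge-(K+1)H$ while $x\le H$. So $x\ge H/2$ for a time at least $1/(2(K+1))$, and the leak removes at least $H/(4(K+1))$. The gain in time $r$ is at most $pr$, so a bounded $K$ cannot sustain growth: $K$ must increase with $H$. For a leak $a(x)$ the loss is of order $a(H)$ times the emptying time. A condition such as \eqref{eq:aK} makes it tend to zero, and it allows $K$ to grow slowly if $a$ grows more slowly still.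

\emph{Memory of the height.} The tank gains only when $a(x)<p$, so it must be emptied to a level near $0$. A rate depending on $x(t)$ alone would be of moderate size once $x(t)$ is of moderate size. The window maximum $M(t)$ remembers the height $H$ for a time $r$ and keeps the factor $HK(H)$ in place until the tank is empty. The returning flow $q(t-r)$ then depends on $x$ on $[t-2r,t-r]$, which is why $r=\Delta/2$.

\emph{A valve driven by a small input.} The valve must be closed while the tank fills and while the mass returns. Its opening is the second state $z$, steered by $u_2$. A small input can move $z$ near $0$ only with a small slope $\lambda$, so an opening of duration $2d$ has area about $\lambda d^2$. Emptying the tank requires $HK(H)\lambda d^2$ to be of order $H$, that is, $d$ of order $(\lambda K(H))^{-1/2}$. The loss per cycle is then of order $a(H)K(H)^{-1/2}$.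

\emph{Cutoffs.} The factor $\min\{1,x^+\}$ closes the valve when $x\le0$, which is needed for \eqref{eq:pointwise} to hold at all states. Both cutoffs are at most $1$, so that $q\le MK(M)$ and the growth of $f$ is governed by $K$.

\section{The counterexample}\label{sec:counter}

\subsection{The functional}

For $\varphi=(\varphi_1,\varphi_2)\in\mathcal C$ and $s\in[-r,0]$ put
\[
q_s(\varphi)=M_sK(M_s)\min\{1,\varphi_1(s)^+\}\min\{1,\varphi_2(s)^+\},\qquad M_s=\max_{\theta\in[s-r,s]}|\varphi_1(\theta)| .
\]
This is defined because $[s-r,s]\subset[-\Delta,0]$, and along a solution $q_s$ evaluated at the state at time $t$ equals $q(t+s)$. The right-hand side of \eqref{eq:Sigma} is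
\[
f(\varphi,v)=\big(-a(\varphi_1(0))-q_0(\varphi)+q_{-r}(\varphi)+v_1,\ -a(\varphi_2(0))+v_2\big).
\]
The map $\varphi\mapsto M_s$ is $1$-Lipschitz with values in $[0,\|\varphi\|]$, the function $M\mapsto MK(M)$ is locally Lipschitz, and the two cutoffs are $1$-Lipschitz in $\varphi$ and bounded by $1$. Hence $q_s$ is Lipschitz on bounded sets, uniformly in $s$, and so is $f$. Since $a(0)=0$, also $f(0,0)=0$, and $\Sigma(a,K)$ is a time-delay system. As $0\le q_s(\varphi)\le\|\varphi\|K(\|\varphi\|)$, the difference $q_{-r}-q_0$ obeys the same bound in absolute value, so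
\begin{equation}\label{eq:growthSigma}
|f(\varphi,v)|\le2a(\|\varphi\|)+\|\varphi\|K(\|\varphi\|)+2|v| .
\end{equation}

\begin{proof}[Proof of Theorem~\ref{thm:counter}(i)]
Take the total mass of Section~\ref{sec:tank}, with the valve opening added:
\[
V(\varphi)=|\varphi_1(0)|+|\varphi_2(0)|+\int_{-r}^0q_s(\varphi)\,ds .
\]
The integrand is continuous in $s$, $V$ is Lipschitz on bounded sets, and $|\varphi(0)|\le V(\varphi)\le2\|\varphi\|+r\|\varphi\|K(\|\varphi\|)$. Both bounds are $\mathcal K_\infty$ functions of their arguments, so $V$ is an LKF.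

Let $(x,z)$ be the solution from $\varphi$ with constant input $v$. It is continuously differentiable for small $t\ge0$, so the right derivative of $|x|$ at $0$ is $\dot x(0)$, $|\dot x(0)|$ or $-\dot x(0)$ according as $\varphi_1(0)$ is positive, zero or negative. The integral term at time $h$ is $\int_{h-r}^hq(\tau)\,d\tau$ with $q$ continuous, and its right derivative at $0$ is $q_0-q_{-r}$, where $q_0=q_0(\varphi)\ge0$ and $q_{-r}=q_{-r}(\varphi)\ge0$. Let $S$ be the sum of these two derivatives, and recall that $q_0=0$ if $\varphi_1(0)\le0$.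
\begin{itemize}
\item If $\varphi_1(0)>0$, the flows cancel: $S=-a(\varphi_1(0))+v_1$.
\item If $\varphi_1(0)=0$, then $S=|q_{-r}+v_1|-q_{-r}\le|v_1|$.
\item If $\varphi_1(0)<0$, then $S=a(\varphi_1(0))-q_{-r}-v_1-q_{-r}\le-a(|\varphi_1(0)|)+|v_1|$, as $a$ is odd.
\end{itemize}
In all cases $S\le-a(|\varphi_1(0)|)+|v_1|$. The same three cases with $q_0=q_{-r}=0$ bound the right derivative of $|z|$ by $-a(|\varphi_2(0)|)+|v_2|$. One of $|\varphi_1(0)|,|\varphi_2(0)|$ is at least $|\varphi(0)|/2$, and $|v_1|+|v_2|\le\sqrt2|v|$, so
\[
D^+V(\varphi,v)\le-a(|\varphi(0)|/2)+\sqrt2\,|v| .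
\]
The function $s\mapsto a(s/2)$ is of class $\mathcal K_\infty$.
\end{proof}

In the last two cases a nonzero $q_0$ could contribute $+2q_0$ to $S$; this is where the cutoff $\min\{1,x^+\}$ is used. By Lemma~\ref{lem:integral}, all solutions of $\Sigma(a,K)$ are global.

\subsection{The unbounded solution}

\begin{figure}[t]
\centering
\begin{tikzpicture}[x=1.45cm,y=0.85cm]
\draw[->] (-0.3,0) -- (6.9,0) node[right] {$t$};
\draw[->] (-0.3,-1.5) -- (6.9,-1.5) node[right] {$t$};
\draw[dotted] (0,-1.5) -- (0,3.6);
\draw[dotted] (1.2,-1.5) -- (1.2,3.6);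
\draw[dotted] (5,-1.5) -- (5,3.6);
\draw[dotted] (6.2,-1.5) -- (6.2,3.6);
\draw[thick] (0,2.5) .. controls (0.35,2.5) and (0.45,0.2) .. (1.2,0.08)
  .. controls (2.5,0.35) and (3.5,0.5) .. (5,0.58)
  .. controls (5.35,0.6) and (5.45,2.9) .. (6.2,3.0);
\draw[thick] (0,-1.5) -- (0.6,-0.8) -- (1.2,-1.5) -- (6.2,-1.5);
\node[left] at (0,2.5) {$H_k$};
\node[right] at (6.2,3.0) {$H_{k+1}$};
\node at (3.1,0.95) {$x$};
\node at (3.1,-1.15) {$z$};
\node at (0.6,3.4) {$J_1$};
\node at (3.1,3.4) {$J_2$};
\node at (5.6,3.4) {$J_3$};
\node[below] at (0,-1.5) {$T_k$};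
\node[below] at (1.2,-1.5) {$T_k+2d_k$};
\node[below] at (5,-1.5) {$T_k+r$};
\node[below] at (6.2,-1.5) {$T_{k+1}$};
\end{tikzpicture}
\caption{One cycle of the unbounded solution of $\Sigma(a,K)$ (schematic). On the short interval $J_1$ the valve $z$ opens and the tank $x$ empties into the delay line. On $J_2$ the nearly empty tank fills from the input. On the short interval $J_3$, a time $r$ after $J_1$, the stored mass returns, so that $H_{k+1}>H_k$.}
\label{fig:cycle}
\end{figure}

\begin{proof}[Proof of Theorem~\ref{thm:counter}(ii)]
\emph{Constants.} Put $p=\varepsilon/2$, $\lambda=\varepsilon/4$ and $d(H)=2(\lambda K(H))^{-1/2}$ for $H\ge0$, so that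
\begin{equation}\label{eq:area}
K(H)\cdot\tfrac12\lambda\,d(H)^2=2 .
\end{equation}
The gain per cycle is measured by the solution $y$ of $\dot y=-a(y)+p$, $y(0)=0$. By uniqueness it stays below the equilibrium $a^{-1}(p)>0$, so it is strictly increasing and global. Put $\kappa=y(r/2)>0$. Since $a$ is unbounded, \eqref{eq:aK} gives $K(H)\to\infty$, hence $d(H)\to0$ and $d(H)a(4H)\le2\lambda^{-1/2}K(H)^{-1/4}\to0$ as $H\to\infty$. So there is $H_0\ge4+r$ such that for all $H\ge H_0$
\begin{equation}\label{eq:small}
d(H)\le\min\{1,\tfrac r4\},\qquad a(\lambda d(H))\le\tfrac\varepsilon4,\qquad 2e^{-H}+p\,d(H)+4d(H)a(4H)\le\tfrac\kappa2 .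
\end{equation}

\emph{The input.} The initial state is $x\equiv H_0$, $z\equiv0$ on $[-\Delta,0]$, and $u_1\equiv p$. We construct times $T_0=0<T_1<\cdots$ and the input $u_2$ on $[0,T_k)$ by induction, keeping
\begin{equation}\label{eq:hyp}
H_k:=x(T_k)\ge H_0+\tfrac{k\kappa}2,\qquad z=0\ \text{ on }[T_k-r,T_k].
\end{equation}
This holds for $k=0$. Given \eqref{eq:hyp} for $k$, put $d_k=d(H_k)$ and $T_{k+1}=T_k+r+2d_k$, and prescribe on $[T_k,T_{k+1}]$ the tent
\[
z(t)=\lambda\min\{t-T_k,\ T_k+2d_k-t\}^+
\]
by taking $u_2=\dot z+a(z)$ on $[T_k,T_{k+1})$, with $\dot z$ the right derivative. By uniqueness, the second component of the solution is this tent. It vanishes on $[T_k+2d_k,T_{k+1}]=[T_{k+1}-r,T_{k+1}]$, which is the second half of \eqref{eq:hyp} for $k+1$. By \eqref{eq:small}, $0\le z\le\lambda d_k\le1$ and $|u_2|\le\lambda+a(\lambda d_k)\le\varepsilon/2$, so $|u|\le\varepsilon/\sqrt2$. The solution exists on $[0,T_{k+1}]$ by Lemma~\ref{lem:integral} and causality.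

The tank content stays nonnegative. If $x(t)<0$, then $q(t)=0$ and $\dot x(t)=-a(x(t))+q(t-r)+p>0$. If we had $x(t_2)<0$ for some $t_2$, then $x$ would be negative and increasing on $(t_1,t_2]$, where $t_1$ is the last zero before $t_2$, which is impossible. Thus $x\ge0$ and $a(x)\ge0$.

It remains to prove $H_{k+1}\ge H_k+\kappa/2$. Write $T,H,d$ for $T_k,H_k,d_k$, and split the cycle as in Figure~\ref{fig:cycle}:
\[
J_1=[T,T+2d],\qquad J_2=[T+2d,T+r],\qquad J_3=[T+r,T+r+2d].
\]
The flow $q$ vanishes where $z$ does. So $q(t)=0$ on $J_2\cup J_3$, and $q(t-r)=0$ on $J_1\cup J_2$, because there $t-r\in[T-r,T]$. We use $2pd\le1$ repeatedly.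

\emph{Emptying, on $J_1$.} Here $\dot x=-a(x)-q+p\le p$, so $x\le H+1\le4H$. Since $2d\le r$, the window $[t-r,t]$ contains $T$, so $M(t)\ge H$, and
\[
q(t)\ge HK(H)\,z(t)\min\{1,x(t)\}.
\]
The tent has area $\lambda d^2/2$ over each half of $J_1$, so by \eqref{eq:area} the function $HK(H)z$ has integral $2H$ over each half. The first half brings $x$ below $1$, where the cutoff becomes active, and the second half makes it exponentially small. If $x\ge1$ on all of $[T,T+d]$, then $x(T+d)\le H-2H+pd<0$, a contradiction. So $x(t_1)<1$ for some $t_1\in[T,T+d]$, and $x\le1+2pd\le2$ on $[t_1,T+2d]$, where consequently $\min\{1,x\}\ge x/2$. On $[T+d,T+2d]$ we have $\dot x\le-\nu x+p$ with $\nu=\frac12HK(H)z\ge0$ of integral $H$. Multiplying by $\exp\int_{T+d}^t\nu$ and integrating gives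
\begin{equation}\label{eq:b}
b:=x(T+2d)\le2e^{-H}+pd,\qquad\text{and also }b\le2 .
\end{equation}
The mass sent into the line is $P=\int_{J_1}q=H-b+2pd-\int_{J_1}a(x)$. Since $0\le a(x)\le a(4H)$ on $J_1$,
\begin{equation}\label{eq:P}
H-b-2d\,a(4H)\le P\le H+1 .
\end{equation}

\emph{Filling, on $J_2$.} Here $\dot x=-a(x)+p$, the equation of $y$, with initial value $b\ge0=y(0)$. Solutions of a scalar equation with locally Lipschitz right-hand side do not cross, and $J_2$ has length $r-2d\ge r/2$, so $x(T+r)\ge y(r-2d)\ge\kappa$. Also $x(T+r)\le b+pr\le2+r$.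

\emph{Return, on $J_3$.} Here $\dot x=-a(x)+q(t-r)+p$, and $\int_{J_3}q(t-r)\,dt=P$. Hence $x\le(2+r)+(H+1)+1\le2H\le4H$ on $J_3$, by \eqref{eq:P} and $H\ge4+r$. The leak on $J_3$ is at most $2d\,a(4H)$, and \eqref{eq:P}, \eqref{eq:b} and \eqref{eq:small} give
\[
H_{k+1}\ge\kappa+P-2d\,a(4H)\ge H+\kappa-\big(2e^{-H}+pd+4d\,a(4H)\big)\ge H+\tfrac\kappa2 .
\]
This completes the induction. Since $T_{k+1}\ge T_k+r$, the input is defined on $[0,\infty)$, and $x(T_k)\to\infty$.
\end{proof}

If $\Sigma(a,K)$ were ISS, \eqref{eq:iss} would bound this solution by $\max\{\beta(H_0,0),\mu(\varepsilon)\}$. Together with (i), this proves Theorem~\ref{thm:counter}. Since $T_k\le\frac32rk$, the peaks grow at least linearly in time, which is the fastest rate that \eqref{eq:integral} allows for $V$.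

\begin{remark}
Condition \eqref{eq:aK} enters only through \eqref{eq:small}; part (i) holds without it. Part (ii) does not: if $K$ is bounded and $a(s)\le C(1+s)$ for $s\ge0$, then \eqref{eq:growthSigma} is a linear growth bound, and part (i) with Theorem~\ref{thm:linear} shows that \eqref{eq:Sigma} is ISS.
\end{remark}

\section{Linear growth implies ISS}\label{sec:linear}

Cut the time axis into windows $I_j=[(j-1)\Delta,j\Delta]$, $j\ge0$, and let $M_j=\|x_{j\Delta}\|=\max_{I_j}|x|$. Ignore the input for a moment and suppose $|\dot x(t)|\le L\|x_t\|$. On $I_j$ the speed is at most $L\max\{M_{j-1},M_j\}$. If $M_{j-1}\le M_j$, then $|x|\ge M_j/2$ within distance $1/(2L)$ of a maximum point in $I_j$. The peak has a width independent of its height, and it dissipates a definite multiple of $\alpha(M_j/2)$. When $M_j$ is large compared with the input, this beats the supply $\Delta\gamma(\|u\|_{I_j})$.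

Two difficulties remain. First, if $M_{j-1}$ is much larger than $M_j$, the peak in $I_j$ may be narrow and dissipate little. We show that such windows are not too frequent: $M_j$ grows by at most a fixed factor per window, so it cannot drop by that factor much more than half of the time while staying above a given level. Second, a small $V(x_t)$ does not bound $\|x_t\|$. We therefore follow $M_j$ relative to a level $\rho$, use $V\ge0$ to bound the time spent above $\rho$, and use $\underline\alpha$ to bound the height of each excursion.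

The ISS gain must vanish at $0$, so we first remove the additive constant from the growth bound. This is where $f(0,0)=0$ and the Lipschitz property near the origin are used.

\begin{lemma}\label{lem:normal}
Under the growth hypothesis of Theorem~\ref{thm:linear} there are $L>0$ and $\sigma\in\mathcal K$ with $|f(\varphi,v)|\le L\|\varphi\|+\sigma(|v|)$ for all $\varphi,v$.
\end{lemma}

\begin{proof}
Let $\ell>0$ be a Lipschitz constant of $f$ for the radius $1$. Put $L=\ell+2C+\tilde\sigma(1)$ and $\sigma(s)=s\big(\ell+C+\int_s^{s+1}\tilde\sigma\big)$. The bracket is positive, continuous, nondecreasing and at least $C+\tilde\sigma(s)$, so $\sigma\in\mathcal K$. If $\|\varphi\|,|v|\le1$, then $|f|\le\ell\|\varphi\|+\ell|v|$. If $\|\varphi\|>1\ge|v|$, then $|f|\le(2C+\tilde\sigma(1))\|\varphi\|$. If $|v|>1$, then $|f|\le C\|\varphi\|+C+\tilde\sigma(|v|)\le C\|\varphi\|+\sigma(|v|)$.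
\end{proof}

Let $V$ be an LKF satisfying \eqref{eq:pointwise}. Define
\[
\Lambda=2e^{L\Delta},\qquad\eta=\frac1{2(L\Lambda+1/\Delta)}\le\frac\Delta2,\qquad A(\rho)=\eta\,\alpha(\rho/2),
\]
\[
\chi(U)=\max\big\{\Delta\sigma(U),\ 2\alpha^{-1}\big(4\Delta\gamma(U)/\eta\big)\big\}.
\]
Here $\Lambda$ will be the maximal growth factor per window, $\eta$ the minimal width of a peak, and $A(\rho)$ the dissipation of a peak of height $\rho$. The function $\chi\in\mathcal K$ is the level above which the input is dominated:
\begin{equation}\label{eq:level}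
\rho\ge\chi(U)\quad\Longrightarrow\quad\Delta\sigma(U)\le\rho\ \text{ and }\ \Delta\gamma(U)\le A(\rho)/4 .
\end{equation}
In the next three lemmas, $x$ is a solution with an input of finite norm $U=\|u\|_{[0,\infty)}$. It is global by Lemma~\ref{lem:integral}.

\begin{lemma}\label{lem:growth}
If $\rho\ge\chi(U)$ and $M_j\le\rho$, then $M_{j+1}\le\Lambda\rho$.
\end{lemma}

\begin{proof}
For $t\in I_{j+1}$ let $\delta(t)=\max_{[(j-1)\Delta,t]}|x|$, so that $\|x_t\|\le\delta(t)$. Lemma~\ref{lem:normal} gives $\delta(t)\le M_j+\Delta\sigma(U)+L\int_{j\Delta}^t\delta$. By (F2) and \eqref{eq:level}, $M_{j+1}\le e^{L\Delta}(M_j+\Delta\sigma(U))\le2e^{L\Delta}\rho$.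
\end{proof}

\begin{lemma}\label{lem:key}
Let $\rho>0$, $\rho\ge\chi(U)$, $N\ge0$, and $M_i,\dots,M_{i+N}\ge\rho$. Then
\begin{equation}\label{eq:key}
V(x_{(i+N)\Delta})\le V(x_{i\Delta})+\frac{A(\rho)}2N_0-\frac{A(\rho)}4N,\qquad N_0=\frac{\log(M_i/\rho)}{\log\Lambda}.
\end{equation}
\end{lemma}

\begin{proof}
By (F1) we may shift time and take $i=0$; the shifted input is still bounded by $U$. Call $j\in\{1,\dots,N\}$ \emph{good} if $M_{j-1}\le\Lambda M_j$ and \emph{bad} otherwise, and let $N_g$, $N_b$ be the numbers of good and bad indices.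

\emph{Counting.} For every $j$, Lemma~\ref{lem:growth} applied at the level $M_{j-1}\ge\chi(U)$ gives $M_j\le\Lambda M_{j-1}$. For bad $j$ we have $M_j<\Lambda^{-1}M_{j-1}$. Multiplying, $\rho\le M_N\le\Lambda^{N_g-N_b}M_0$, that is, $N_g-N_b\ge-N_0$. Since $N_g+N_b=N$, we get $N_g\ge(N-N_0)/2$.

\emph{A good window dissipates $A(\rho)$.} Let $j$ be good. For almost every $t\in I_j$, by Lemma~\ref{lem:normal} and $\sigma(U)\le\rho/\Delta\le M_j/\Delta$,
\[
|\dot x(t)|\le L\max\{M_{j-1},M_j\}+\sigma(U)\le(L\Lambda+1/\Delta)M_j=\frac{M_j}{2\eta}.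
\]
Let $t^*\in I_j$ with $|x(t^*)|=M_j$. Then $|x|\ge M_j/2$ on $I_j\cap[t^*-\eta,t^*+\eta]$. One endpoint of $I_j$ is at distance at least $\Delta/2\ge\eta$ from $t^*$, so this set has length at least $\eta$, and $\int_{I_j}\alpha(|x|)\ge\eta\,\alpha(M_j/2)\ge A(\rho)$.

\emph{Balance.} By \eqref{eq:integral} and \eqref{eq:level},
\[
V(x_{N\Delta})\le V(x_0)+N\Delta\gamma(U)-N_gA(\rho)\le V(x_0)+\frac{A(\rho)}4N-\frac{A(\rho)}2(N-N_0).\qedhere
\]
\end{proof}

The price of the bad windows is the term in $N_0$, which depends only on the ratio of the starting height to the level. For an excursion that starts from below the level this ratio is at most $\Lambda$, so the price is at most $A(\rho)/2$. Define $g\in\mathcal K_\infty$ by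
\[
g(\rho)=\max\big\{\Lambda\rho,\ \underline\alpha^{-1}\big(\bar\alpha(\Lambda\rho)+A(\rho)\big)\big\}.
\]

\begin{lemma}\label{lem:overshoot}
Let $\rho>0$, $\rho\ge\chi(U)$ and $M_i\le\rho$. Then $|x(t)|\le g(\rho)$ for all $t\ge i\Delta$.
\end{lemma}

\begin{proof}
Let $t\in I_{j+1}$ with $j\ge i$, and let $l$ be the last index in $\{i,\dots,j\}$ with $M_l\le\rho$. By Lemma~\ref{lem:growth}, $M_{l+1}\le\Lambda\rho$. If $l=j$, then $|x(t)|\le M_{j+1}\le\Lambda\rho$. If $l<j$, then $M_{l+1},\dots,M_j>\rho$, and Lemma~\ref{lem:key} started at $l+1$ has $N_0\le1$. So $V(x_{j\Delta})\le\bar\alpha(\Lambda\rho)+A(\rho)/2$, and \eqref{eq:integral} on $[j\Delta,t]$ with \eqref{eq:level} gives $\underline\alpha(|x(t)|)\le V(x_t)\le\bar\alpha(\Lambda\rho)+A(\rho)/2+A(\rho)/4$.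
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:linear}]
Let $R=\|x_0\|=M_0$ and assume first $U=\|u\|_{[0,\infty)}<\infty$.

\emph{Uniform bound.} Let $\rho=\max\{R,\chi(U)\}$. If $\rho=0$, then $x_0=0$ and $u=0$ almost everywhere, so $x\equiv0$. Otherwise Lemma~\ref{lem:overshoot} applies with $i=0$. In both cases
\begin{equation}\label{eq:GS}
|x(t)|\le\max\{g(R),g(\chi(U))\}\qquad(t\ge0).
\end{equation}

\emph{Uniform attraction.} Let $\delta>0$ and $\rho=\max\{\delta,\chi(U)\}$. If $M_0,\dots,M_N\ge\rho$, then \eqref{eq:key}, $V\ge0$ and $V(x_0)\le\bar\alpha(R)$ give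
\[
N\le\frac{4\bar\alpha(R)}{A(\rho)}+\frac{2\log(R/\rho)}{\log\Lambda}\le N^*(R,\delta):=\frac{4\bar\alpha(R)}{A(\delta)}+\frac{2\log\max\{1,R/\delta\}}{\log\Lambda}.
\]
So $M_j<\rho$ for some $j\le N^*(R,\delta)+1$. With $\tau(R,\delta)=\Delta(N^*(R,\delta)+1)$, Lemma~\ref{lem:overshoot} yields
\begin{equation}\label{eq:UA}
|x(t)|\le\max\{g(\delta),g(\chi(U))\}\qquad(t\ge\tau(R,\delta)).
\end{equation}
The time $\tau$ does not depend on $U$ and is nondecreasing in $R$.

\emph{The $\mathcal{KL}$ bound.} For $t\ge0$ let
\[
b(R,t)=\min\big\{g(R),\ \inf\{g(\delta):\delta>0,\ \tau(R,\delta)\le t\}\big\},\qquad\inf\emptyset=\infty,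
\]
and let $b(R,t)=g(R)$ for $t<0$. By \eqref{eq:GS} and \eqref{eq:UA}, $|x(t)|\le\max\{b(R,t),g(\chi(U))\}$. The set of admissible $\delta$ shrinks as $R$ grows and grows with $t$, so $b$ is nondecreasing in $R$ and nonincreasing in $t$. Also $0\le b(R,t)\le g(R)$, and $b(R,t)\to0$ as $t\to\infty$ because $b(R,t)\le g(\delta)$ for $t\ge\tau(R,\delta)$. The function $b$ may be discontinuous, so we average it over larger $R$ and earlier $t$:
\[
\beta(R,t)=Re^{-t}+\int_1^2F(\theta R,t)\,d\theta,\qquad F(R,t)=\int_{t-1}^tb(R,s)\,ds .
\]
Both integrands are monotone, so the integrals exist, and $\beta\ge b$ since $b(\theta R,s)\ge b(R,t)$ for $\theta\ge1$, $s\le t$. In the variable $R$, the first term is strictly increasing and the second is nondecreasing. The second term equals $\frac1R\int_R^{2R}F(\rho,t)\,d\rho$, which is continuous for $R>0$, and $\beta(R,t)\le R+g(2R)$ gives $\beta(0,t)=0$ and continuity at $0$. In the variable $t$, $\beta(R,\cdot)$ is nonincreasing, tends to $0$ by dominated convergence, and is Lipschitz with constant $R+g(2R)$, which makes $\beta$ jointly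 continuous. Thus $\beta\in\mathcal{KL}$.

Put $\mu=g\circ\chi\in\mathcal K$. For an arbitrary input and $t\ge0$, replace $u$ by $0$ after time $t$. This does not change $x(t)$ and makes $U=\|u\|_{[0,t]}$, so \eqref{eq:iss} holds. The converse implication was shown in Section~\ref{sec:intro}.
\end{proof}

Linear growth in $\|\varphi\|$ is used twice: it makes the factor $\Lambda$ in Lemma~\ref{lem:growth} and the width $\eta$ in Lemma~\ref{lem:key} independent of the height of the solution. In the counterexample the second property fails, since the peaks there have width of order $K(H)^{-1/2}\to0$.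

\section{Sharpness in the growth and in the dissipation rate}\label{sec:sharp}

Both parts of Theorem~\ref{thm:sharp} follow from Theorem~\ref{thm:counter} by a choice of $a$ and $K$. In (a) the growth is prescribed, so we fit $K$ under it and take $a$ small enough for \eqref{eq:aK}. In (b) the rate $a$ is prescribed, and we take $K$ large enough.

\begin{proof}[Proof of Theorem~\ref{thm:sharp}(a)]
The function $\omega$ has no regularity, so we first build a monotone Lipschitz minorant of $\omega(R)/R$. For $R\in\mathbb R$ let
\[
\psi(R)=\inf_{S\ge\max\{R,1\}}\frac{\omega(S)}S,\qquad\psi_1(R)=\inf_{S\in\mathbb R}\big(\psi(S)+|R-S|\big).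
\]
The function $\psi\ge0$ is finite, nondecreasing and tends to $\infty$. The function $\psi_1$ is $1$-Lipschitz as an infimum of $1$-Lipschitz functions, and $0\le\psi_1\le\psi$ by the choice $S=R$. It is nondecreasing: for $h\ge0$ and any $S$, $\psi_1(R)\le\psi(S-h)+|R-(S-h)|\le\psi(S)+|R+h-S|$, so $\psi_1(R)\le\psi_1(R+h)$. It is unbounded: for $R\ge0$, either $S\ge R/2$ and $\psi(S)\ge\psi(R/2)$, or $|R-S|>R/2$, so $\psi_1(R)\ge\min\{\psi(R/2),R/2\}$.

Let $K=1+\psi_1$ on $[0,\infty)$ and
\[
a(s)=\frac s{1+s}\min\{s,\ K(s/4)^{1/4}\}\qquad(s\ge0),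
\]
extended to an odd function. Since $K\ge1$ is Lipschitz, so is $K^{1/4}$, and $a$ is locally Lipschitz. For $s>0$ the minimum is positive, nondecreasing and unbounded, and the factor $s/(1+s)$ is strictly increasing, so $a$ is strictly increasing and unbounded. Also $a(s)\le s$ for $s\ge0$, and $a(4s)\le K(s)^{1/4}$. Theorem~\ref{thm:counter} applies to $\Sigma(a,K)$. For $R\ge1$ we have $RK(R)\le R+R\psi(R)\le R+\omega(R)$, and for $R\le1$ we have $RK(R)\le1+\psi(1)$. By \eqref{eq:growthSigma},
\[
|f(\varphi,v)|\le\omega(\|\varphi\|)+3\|\varphi\|+1+\psi(1)+2|v|,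
\]
which is the claim with $C=\max\{3,1+\psi(1)\}$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:sharp}(b)]
The function $\hat\alpha$ need not be Lipschitz, so we average it. Let $a(s)=2s\int_s^{s+1}\hat\alpha(2\tau)\,d\tau$ for $s\ge0$, extended to an odd function. It is continuously differentiable on $[0,\infty)$ with $a(0)=0$, hence locally Lipschitz on $\mathbb R$. It is strictly increasing and satisfies $a(s)\ge2s\,\hat\alpha(2s)$ for $s\ge0$, so it is unbounded and $a(s)\ge\hat\alpha(2s)$ for $s\ge\frac12$. Let $K(s)=(1+a(4s))^4$, which is at least $1$, nondecreasing, locally Lipschitz, and satisfies \eqref{eq:aK}. By Theorem~\ref{thm:counter}, $\Sigma(a,K)$ is not ISS and satisfies \eqref{eq:pointwise} with $\alpha(s)=a(s/2)\ge\hat\alpha(s)$ for $s\ge1$.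
\end{proof}

In part (b) the supply rate remains $\gamma(s)=\sqrt2\,s$, however large $\hat\alpha$ is: a stronger leak at large heights is offset by a faster valve.

\begin{thebibliography}{9}

\bibitem{Chaillet2017}
Chaillet et al., 2017.

\bibitem{poster}
\emph{Getting LKF-Wise Dissipation To Ensure ISS For Time-Delay Systems}, \texttt{https://lokoepiphane.github.io/poster.pdf}.

\bibitem{Karafyllis2008}
Karafyllis et al., 2008.

\end{thebibliography}
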